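\title{Volumes of neighborhoods of homologically nontrivial submanifolds of complex projective space}

\begin{abstract}
Let $M$ be a closed oriented $2k$-dimensional submanifold of $\mathbb{C}P^n$ with the Fubini--Study metric. We prove that if $M$ is not homologous to zero, then for every $\varepsilon>0$ the $\varepsilon$-neighborhood of $M$ has at least the volume of the $\varepsilon$-neighborhood of a linear subspace $\mathbb{C}P^k$. The same bound holds for every closed set on which the $k$-th power of the hyperplane class is nonzero in \v{C}ech cohomology over some field, and it is sharp in every nonzero homology class. The proof is a $\mathbb{Z}/p$-version of Gromov's waist method, with $p$ a prime that does not divide the degree of $M$.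
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{C}P^n$ carry the Fubini--Study metric, with K\"ahler form $\omega_{FS}$, and fix $1\le k<n$. The group $H_{2k}(\mathbb{C}P^n;\mathbb{Z})$ is infinite cyclic, generated by the class of a linear subspace $\mathbb{C}P^k$. A closed oriented $2k$-dimensional smooth submanifold $M$ therefore has a \emph{degree} $d\in\mathbb{Z}$, defined by $[M]=d\,[\mathbb{C}P^k]$, and $M$ is \emph{homologous to zero} if $d=0$. By the Wirtinger inequality, the form $\omega_{FS}^k/k!$ is at most the volume element on every oriented $2k$-plane, with equality on complex planes. Integrating over $M$ gives $\operatorname{Vol}_{2k}(M)\ge|d|\operatorname{Vol}_{2k}(\mathbb{C}P^k)$. In particular, a submanifold with less volume than $\mathbb{C}P^k$ is homologous to zero.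

For $X\subset\mathbb{C}P^n$ and $\varepsilon>0$, let $U_\varepsilon(X)$ be the set of points at distance less than $\varepsilon$ from $X$, and let $\operatorname{Vol}$ be the $2n$-dimensional Riemannian volume. The following variation is posed as an open problem in \cite{metric}.

\medskip
\noindent\textbf{Question.} \emph{Let $M\subset\mathbb{C}P^n$ be a nonempty closed oriented $2k$-dimensional submanifold such that $\operatorname{Vol}U_\varepsilon(M)<\operatorname{Vol}U_\varepsilon(\mathbb{C}P^k)$ for one fixed $\varepsilon>0$. Is $M$ homologous to zero?}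
\medskip

For fixed $M$ and $\varepsilon\to0$, the normal exponential map identifies $U_\varepsilon(M)$ with the $\varepsilon$-disc bundle of the normal bundle and has Jacobian $1+o(1)$, so $\operatorname{Vol}U_\varepsilon(M)$ is asymptotic to $\operatorname{Vol}_{2k}(M)$ times the volume of a Euclidean $\varepsilon$-ball of dimension $2(n-k)$. This suggests the answer yes, and a positive answer for all $\varepsilon$ gives back the consequence of the Wirtinger inequality stated above. But the range in which the asymptotics hold depends on $M$. At a fixed scale $\varepsilon$ the submanifold may be folded many times inside a region much thinner than $\varepsilon$; then $U_\varepsilon(M)$ does not see how much volume $M$ has, and a lower bound for $\operatorname{Vol}_{2k}(M)$ says nothing about it. The bound has to come from the position that the topology forces on $M$ as a set.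

\begin{theorem}\label{thm:A}
Let $M\subset\mathbb{C}P^n$ be a closed oriented $2k$-dimensional smooth submanifold with $[M]=d\,[\mathbb{C}P^k]$, $d\ne0$. Then $\operatorname{Vol}U_\varepsilon(M)\ge\operatorname{Vol}U_\varepsilon(\mathbb{C}P^k)$ for every $\varepsilon>0$. Hence every $M$ as in the Question is homologous to zero.
\end{theorem}

Smoothness plays no role. Let $\mathcal{O}(1)$ be the dual of the tautological line bundle and $h=c_1(\mathcal{O}(1))$ the hyperplane class.

\begin{theorem}\label{thm:B}
Let $X\subset\mathbb{C}P^n$ be closed, and suppose that $h^k|_X\ne0$ in \v{C}ech cohomology with coefficients in some field. Then $\operatorname{Vol}U_\varepsilon(X)\ge\operatorname{Vol}U_\varepsilon(\mathbb{C}P^k)$ for every $\varepsilon>0$.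
\end{theorem}

In contrast with the Wirtinger bound, the optimal bound does not grow with the degree. Normalize the metric so that the diameter of $\mathbb{C}P^n$ is $\pi/2$.

\begin{theorem}\label{thm:C}
Let $0<\varepsilon<\pi/2$ and $d\in\mathbb{Z}$. The infimum of $\operatorname{Vol}U_\varepsilon(M)$ over nonempty closed oriented $2k$-dimensional submanifolds $M$ with $[M]=d\,[\mathbb{C}P^k]$ equals $\operatorname{Vol}U_\varepsilon(\mathbb{C}P^k)$ if $d\ne0$, and equals $\operatorname{Vol}U_\varepsilon(\mathrm{pt})<\operatorname{Vol}U_\varepsilon(\mathbb{C}P^k)$ if $d=0$.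
\end{theorem}

In particular, for each $\varepsilon<\pi/2$ the hypothesis of the Question is satisfied by some $M$.

The proof is a $\mathbb{Z}/p$-version of Gromov's waist method. We lift $X$ to the sphere $S^{2n+1}$ and cut a hemisphere into $p^a$ convex pieces of equal volume, by cutting $a$ times into $p$ parts. Three facts are needed. Every convex piece has a \emph{center}, and a piece that is close to a great sphere of dimension $2(n-k)$ has almost the required fraction of its volume within distance $\varepsilon$ of its center (Section~\ref{sec:centers}). The cuts can be chosen so that all centers lie close to the lift of $X$; this is the topological step, and the only one that uses the hypothesis on $X$ (Sections~\ref{sec:partitions} and~\ref{sec:euler}). For large $a$ all pieces are close to such great spheres (Section~\ref{sec:thin}). Summing over the pieces gives the inequality (Section~\ref{sec:proofD}). Section~\ref{sec:reduction} reduces Theorems~\ref{thm:A} and~\ref{thm:B} to a statement for one prime, Section~\ref{sec:models} carries out the analytic and the topological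 step by hand in model cases, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:C}.

\section{Reduction to the sphere and to one prime}\label{sec:reduction}

\subsection{The sphere and the function $f$}
Let $\Sigma=S^{2n+1}\subset\mathbb{C}^{n+1}=\mathbb{R}^N$, where $N=2n+2$. We write $\langle x,y\rangle$ for the \emph{real} inner product, the real part of the Hermitian one, $\sigma$ for the surface measure of $\Sigma$, and $B(c,\varepsilon)\subset\Sigma$ for the open geodesic ball. Scale the metric so that the Hopf map $\Sigma\to\mathbb{C}P^n$, $y\mapsto[y]$, is a Riemannian submersion; the scale does not affect the statements of Theorems~\ref{thm:A} and~\ref{thm:B}. Then $d([x],[y])=\min_{|\lambda|=1}\angle(x,\lambda y)$, and the diameter is $\pi/2$. For $X\subset\mathbb{C}P^n$ let $\tilde X\subset\Sigma$ be its preimage. Since $\tilde X$ is invariant under $S^1$, the distance from $y$ to $\tilde X$ equals the distance from $[y]$ to $X$, so $U_\varepsilon(\tilde X)$ is the preimage of $U_\varepsilon(X)$. All fibers have length $2\pi$, so $\sigma(U_\varepsilon(\tilde X))/\sigma(\Sigma)=\operatorname{Vol}U_\varepsilon(X)/\operatorname{Vol}(\mathbb{C}P^n)$.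

Throughout,
\[
m=2(n-k)\ge2,\qquad q=N-m-1=2k+1,\qquad r=n-k+1,\quad\text{so that } 2r=m+2 .
\]
Thus $m$ is the codimension of $\mathbb{C}P^k$, and its preimage in $\Sigma$ is a great sphere $S^q$. Write $y=(\cos\theta\,a,\sin\theta\,b)\in\Sigma$ with $a\in S^q$, $b\in S^{m-1}$, $0\le\theta\le\pi/2$. The distance from $y$ to $S^q$ is $\theta$, and the metric $d\theta^2+\cos^2\theta\,da^2+\sin^2\theta\,db^2$ has volume element $\cos^q\theta\sin^{m-1}\theta\,d\theta\,da\,db$. Hence, for $0<\varepsilon\le\pi/2$,
\begin{equation}\label{eq:f}
\frac{\operatorname{Vol}U_\varepsilon(\mathbb{C}P^k)}{\operatorname{Vol}(\mathbb{C}P^n)}=f(\varepsilon):=\frac{\int_0^\varepsilon\sin^{m-1}\theta\cos^q\theta\,d\theta}{\int_0^{\pi/2}\sin^{m-1}\theta\cos^q\theta\,d\theta}.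
\end{equation}
For a hyperplane ($m=2$, $q=2n-1$) this is $1-\cos^{2n}\varepsilon$. The computation is also valid for $k=0$ ($m=2n$, $q=1$) and shows that an $\varepsilon$-ball in $\mathbb{C}P^n$ occupies the fraction $\sin^{2n}\varepsilon$ of the volume.

If $\varepsilon\ge\pi/2$, then $U_\varepsilon$ of any nonempty set has full volume, because the ball of radius $\pi/2$ about $[x]$ is the complement of the hyperplane $x^{\perp}$. Theorems~\ref{thm:A} and~\ref{thm:B} are then trivial, and the hypothesis of the Question is never satisfied. From now on $0<\varepsilon<\pi/2$.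

\subsection{The core theorem}
The topological step needs the hypothesis in the form of a class that vanishes \emph{away} from $X$.

\begin{theorem}\label{thm:D}
Let $p$ be a prime and let $X\subset\mathbb{C}P^n$ be a closed set such that
\[
(H_p)\qquad h^{n-k}|_{\mathbb{C}P^n\setminus X}=0\quad\text{in } H^m(\mathbb{C}P^n\setminus X;\mathbb{F}_p).
\]
Then $\operatorname{Vol}U_\varepsilon(X)\ge f(\varepsilon)\operatorname{Vol}(\mathbb{C}P^n)$ for $0<\varepsilon<\pi/2$.
\end{theorem}

Recall that the \v{C}ech cohomology $\check H^*(X)$ of a closed subset $X$ of a manifold $Y$ is the direct limit of the singular cohomology groups $H^*(O)$ over the open sets $O\supset X$. So $h^k|_X\ne0$ means that $h^k|_O\ne0$ for every open $O\supset X$. If $Y$ is closed, oriented and of dimension $2n$, the duality theorem says that cap product with the fundamental class gives isomorphisms $\check H^j(X)\cong H_{2n-j}(Y,Y\setminus X)$ under which the restriction $H^j(Y)\to\check H^j(X)$ becomes the natural map $H_{2n-j}(Y)\to H_{2n-j}(Y,Y\setminus X)$.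

\begin{lemma}\label{lem:duality}
A closed set $X\subset\mathbb{C}P^n$ satisfies $(H_p)$ if and only if $h^k|_X\ne0$ in $\check H^{2k}(X;\mathbb{F}_p)$.
\end{lemma}

\begin{proof}
Take coefficients in $\mathbb{F}_p$. The Poincar\'e dual of $h^k$ is $[\mathbb{C}P^{n-k}]$, which spans $H_m(\mathbb{C}P^n)$. By duality and the exact sequence of the pair, $h^k|_X\ne0$ if and only if $[\mathbb{C}P^{n-k}]$ is not in the image of $H_m(\mathbb{C}P^n\setminus X)$, that is, if and only if this image is zero. Since $\langle h^{n-k},[\mathbb{C}P^{n-k}]\rangle=1$, the image is zero exactly when $h^{n-k}$ pairs trivially with $H_m(\mathbb{C}P^n\setminus X)$. Over a field, cohomology is dual to homology, so this is $(H_p)$.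
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:D}]
Choose a prime $p\nmid d$. For every open $O\supset M$ the class $h^k|_O$ takes the value $d\not\equiv0 \pmod p$ on the cycle $[M]$. So $h^k|_M\ne0$ over $\mathbb{F}_p$, and Lemma~\ref{lem:duality}, Theorem~\ref{thm:D} and \eqref{eq:f} give the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:D}]
Let $\mathbb{K}$ be the field and $\mathbb{K}_0$ its prime field. For open $O$ we have $H^{2k}(O;\mathbb{K})=\operatorname{Hom}_{\mathbb{K}_0}(H_{2k}(O;\mathbb{K}_0),\mathbb{K})$, and $h^k|_O$ takes values in $\mathbb{K}_0$; so it is nonzero over $\mathbb{K}$ if and only if it is nonzero over $\mathbb{K}_0$. If $\mathbb{K}_0=\mathbb{F}_p$, apply Lemma~\ref{lem:duality} and Theorem~\ref{thm:D}.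

Let $\mathbb{K}_0=\mathbb{Q}$ and $0<\delta<\varepsilon$. Since $h^k\ne0$ on $U_\delta(X)$, there is a rational and, after clearing denominators, an integral singular cycle $z$ in $U_\delta(X)$ with $\langle h^k,z\rangle=d\ne0$. Let $X'\subset U_\delta(X)$ be the compact union of the images of its simplices, and let $p\nmid d$. As in the previous proof, $h^k|_{X'}\ne0$ over $\mathbb{F}_p$. Since $U_{\varepsilon-\delta}(X')\subset U_\varepsilon(X)$, we get $\operatorname{Vol}U_\varepsilon(X)\ge f(\varepsilon-\delta)\operatorname{Vol}(\mathbb{C}P^n)$. Let $\delta\to0$.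
\end{proof}

No single prime suffices: if $M$ is a connected submanifold of degree $d$ and $p\mid d$, then $h^k|_M=0$ over $\mathbb{F}_p$ and $(H_p)$ fails. A smooth conic in $\mathbb{C}P^2$ does not satisfy $(H_2)$, so it cannot be reached by cutting into halves and working modulo $2$.

\section{The method in model cases}\label{sec:models}

\subsection{What intersections alone give}
Let $M$ have degree $d\ne0$. It meets every linear subspace $P\cong\mathbb{C}P^{n-k}$, because $h^k$, the Poincar\'e dual of $P$, vanishes on the complement of $P$ but not on $M$. So $U_\varepsilon(M)\cap P$ contains an $\varepsilon$-ball of $P$, which is the fraction $\sin^m\varepsilon$ of $P$. Averaging over the unitary group shows that $U_\varepsilon(M)$ occupies at least the fraction $\sin^m\varepsilon$ of $\mathbb{C}P^n$. This has the right order $\varepsilon^m$ but the wrong constant: for $k=n-1$ it gives $\sin^2\varepsilon$ in place of $1-(1-\sin^2\varepsilon)^n$. The average treats all points of a slice $P$ alike. The sharp bound needs slices with weights concentrated near the point where the slice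 meets $M$.

\subsection{Weighted slices}\label{sub:weighted}
The coordinates $(\theta,a,b)$ show the extremal weights. For fixed $a\in S^q$, the points $(\cos\theta\,a,\sin\theta\,b)$ form an $m$-dimensional hemisphere with pole $a$, and $\sigma$ induces on it the density $\cos^q\theta$, which gives the ball $B(a,\varepsilon)$ the fraction $f(\varepsilon)$. We now show that this is the least concentrated density that a convex piece can produce.

A function $\psi\ge0$ is \emph{log-concave} if $\log\psi$ is concave with values in $[-\infty,\infty)$. We use the Pr\'ekopa--Leindler inequality in the following form: if $\Psi(x,y)$ is log-concave on $\mathbb{R}^i\times\mathbb{R}^j$ and $\int\Psi(x,y)\,dy<\infty$ for all $x$, then $x\mapsto\int\Psi(x,y)\,dy$ is log-concave. Let $C$ be a convex cone that lies close to a subspace $L$ of dimension $m+1$. Projecting Lebesgue measure on $C$ orthogonally to $L$ gives a density $\psi$ that is log-concave and homogeneous of degree $N-(m+1)=q$. This is the model to study. The basic estimate is one-dimensional.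

\begin{lemma}\label{lem:rays}
Let $\dim L=m+1$, let $c\in L$ be a unit vector, $s>0$, $x=sc$, $T=x+(c^\perp\cap L)$ and $T_\varepsilon=\{x+v\in T:|v|<s\tan\varepsilon\}$. Let $j\ge0$ be a bounded measurable function on $T$ that is nonincreasing along every ray from $x$. Then
\[
\int_{T_\varepsilon}j(x')|x'|^{-N}dx'\ \ge\ f(\varepsilon)\int_Tj(x')|x'|^{-N}dx' .
\]
\end{lemma}

\begin{proof}
The integrals converge since $N>m=\dim T$. Use polar coordinates about $x$ and put $|v|=s\tan\theta$ on each ray. Then
\[
|v|^{m-1}(s^2+|v|^2)^{-N/2}\,d|v|=s^{m-N}\sin^{m-1}\theta\cos^{N-m-1}\theta\,d\theta,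
\]
a multiple of the probability measure $df(\theta)$ on $[0,\pi/2)$. If $j_0$ is the value of $j$ on the ray at $\theta=\varepsilon$, then $(1-f(\varepsilon))\int_0^\varepsilon j\,df\ge(1-f(\varepsilon))f(\varepsilon)j_0\ge f(\varepsilon)\int_\varepsilon^{\pi/2}j\,df$, that is, $\int_0^\varepsilon j\,df\ge f(\varepsilon)\int_0^{\pi/2}j\,df$. Integrate over the rays.
\end{proof}

\begin{example}\label{ex:density}
Let $\psi$ be a continuous log-concave function on $L$, homogeneous of degree $q$, whose restriction to $L\cap\Sigma$ is the density of a probability measure $\mu$. Let $c$ be a maximum point of $\psi$ on $L\cap\Sigma$. Then $\mu(B(c,\varepsilon))\ge f(\varepsilon)$.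

Indeed, take $s=1$ in Lemma~\ref{lem:rays}. For $v\perp c$ the concave function $t\mapsto\log\psi(c+tv)$ is at most $\log\psi(c)+\frac q2\log(1+t^2|v|^2)=\log\psi(c)+O(t^2)$; a concave function exceeding its value at $0$ somewhere would grow linearly from $0$, so the maximum is at $t=0$. Thus $\psi|_T$ is log-concave with maximum at $c$, hence nonincreasing along rays from $c$. Next, $\psi(y)\le\langle y,c\rangle^q\psi(c)$ when $\langle y,c\rangle>0$; if $\psi(y)>0$ for some $y$ with $\langle y,c\rangle\le0$, then $\psi$ would be bounded below on the segment from $c$ to $y$ and tend to $0$ where the segment reaches $c^\perp$. So $\mu$ lives on the open hemisphere about $c$. The central projection $\omega\mapsto x'=\omega/\langle\omega,c\rangle$ to $T$ has $d\omega=|x'|^{-m-1}dx'$ and $\psi(\omega)=|x'|^{-q}\psi(x')$, so it carries $\mu$ to $\psi(x')|x'|^{-N}dx'$ and $B(c,\varepsilon)\cap L$ to $T_\varepsilon$. Lemma~\ref{lem:rays} gives the bound. Equality holds if $\psi|_T$ is constant, which is the density $\cos^q\theta$.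
\end{example}

This center cannot be used as it stands. The topological step needs a center that is defined for all convex cones, thin or not, is unique, and depends continuously on the cone; and a limit of thin cones may live on a subspace smaller than $L$ and have no density. In Section~\ref{sec:centers} we convolve with a narrow Gaussian, which removes all these defects at the price of a small error. Note that the direction of a maximum point of $\log\psi(x)-|x|^2/2$ on $L$ is a maximum point of $\psi$ on the sphere; this is the form in which the center will be defined.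

\subsection{One cut into two halves}\label{sub:onecut}
Let $\xi=\mathcal{O}(1)^{\oplus(n-k)}$, a complex bundle of real rank $m$ with Euler class $h^{n-k}$. Suppose that $X$ is the zero set of a continuous section of $\xi$; then $(H_p)$ holds for all $p$. A section is a continuous map $\varphi:\Sigma\to\mathbb{C}^{n-k}$ with $\varphi(\lambda y)=\lambda\varphi(y)$ for $|\lambda|=1$, and $\tilde X=\varphi^{-1}(0)$. Extend $\varphi$ to $\mathbb{C}^{n+1}$ by $\varphi(ty)=t\varphi(y)$, $t\ge0$.

Fix a complex subspace $F$ of dimension $r$ with unit sphere $S(F)=S^{m+1}$. For $u,v\in S(F)$ cut the half-space $\{\langle y,u\rangle\ge0\}$ into $C_\pm=\{\langle y,u\rangle\ge0,\ \pm\langle y,v\rangle\ge0\}$. For $v\ne\pm u$, the cone $C_\pm$ is the product of $\operatorname{span}(u,v)^\perp$ with a planar sector of angle $\pi-\angle(u,\pm v)$ and bisector $u\pm v$. The two volumes are equal if and only if $\langle u,v\rangle=0$, and the symmetries of $C_\pm$ leave only the direction of $u\pm v$ as a candidate for the center. We claim that the cut can be made with equal volumes and with both centers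 on $\tilde X$. This amounts to finding a zero of
\[
(u,v)\longmapsto\bigl(\varphi(u+v)+\varphi(u-v),\ \ \varphi(u+v)-\varphi(u-v),\ \ \langle u,v\rangle\bigr)\in\mathbb{C}^{n-k}\times\mathbb{C}^{n-k}\times\mathbb{R}.
\]
The group $S^1\times\mathbb{Z}/2$ acts freely on $S(F)\times S(F)$ by $(u,v)\mapsto(\lambda u,\pm\lambda v)$, with quotient a closed manifold $\mathfrak{E}$ of dimension $2m+1$. The map is equivariant for the action $(z_1,z_2,t)\mapsto(\lambda z_1,\pm\lambda z_2,\pm t)$, so it is a section of a bundle of rank $2m+1$ over $\mathfrak{E}$ that does not depend on $\varphi$. If it had no zero, every smooth section transverse to zero would have an even number of zeros. Take a complex linear $\varphi_0$ that maps $F$ onto $\mathbb{C}^{n-k}$, with $F\cap\ker\varphi_0=\mathbb{C}e$, $|e|=1$. Its section is $(2\varphi_0(u),2\varphi_0(v),\langle u,v\rangle)$, and the zeros $(\lambda e,\pm i\lambda e)$ form one orbit. At $(e,ie)$ the derivative is onto: moving $u$ or $v$ in the complex complement of $e$ in $F$ produces any value in the first or second component, and moving $v$ in the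 direction $e$ changes only the third. So there is exactly one transverse zero, and the claim follows.

The count already has its general shape. The space $\mathfrak{E}$ fibers over $\mathbb{P}(F)=\mathbb{C}P^{n-k}$ with fiber $\mathbb{R}P^{m+1}$. The $m$ symmetric equations are solved by the choice of $[u]$, and the $m+1$ antisymmetric ones by the choice of $\pm v$, which is why $F$ has real dimension $m+2$. In general three things change: pieces are cut into $p$ parts, the cutting is iterated, and there is no section $\varphi$, only the vanishing $(H_p)$ of a cohomology class.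

\section{Centers of convex cones}\label{sec:centers}

\subsection{Definition and continuity}
For a Borel probability measure $\mu$ on $\Sigma$ let $\hat\mu$ be the measure $d\hat\mu(\rho\omega)=\rho^{N-1}d\rho\,d\mu(\omega)$ on $\mathbb{R}^N$; it satisfies $\hat\mu(tA)=t^N\hat\mu(A)$ for $t>0$. Fix $R\ge1$ and put
\[
J_\mu(x)=\int_{\mathbb{R}^N}e^{-R|x-y|^2/2}\,d\hat\mu(y)=\int_\Sigma\mathcal{K}(x,\omega)\,d\mu(\omega),\qquad \mathcal{K}(x,\omega)=\int_0^\infty e^{-R|x-\rho\omega|^2/2}\rho^{N-1}d\rho .
\]
The kernel $\mathcal{K}$ is positive and continuous, and $J_\mu$ is positive and smooth. Call $\mu$ \emph{$R$-admissible} if $J_\mu$ is log-concave. Then $\log J_\mu$ is bounded above by an affine function, so $\Phi_\mu(x)=\log J_\mu(x)-|x|^2/2$ is strictly concave and tends to $-\infty$ at infinity. It has a unique maximum point $x_R(\mu)$.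

\begin{lemma}\label{lem:identities}
Let $\mu$ be $R$-admissible and $x=x_R(\mu)$. Let $\mathbb{E}$ and $\operatorname{Cov}$ be the expectation and covariance matrix of a point $y$ whose law is proportional to $e^{-R|x-y|^2/2}d\hat\mu(y)$. Then
\begin{align}
\mathbb{E}y&=(1+\tfrac1R)\,x,\label{eq:mean}\\
(1+\tfrac1R)|x|^2&=N-R\operatorname{tr}\operatorname{Cov},\label{eq:norm}\\
R\operatorname{Cov}&\le I,\label{eq:cov}\\
J_\mu(x')&\le J_\mu(x)\,e^{\langle x,x'-x\rangle}\quad\text{for all }x'\in\mathbb{R}^N.\label{eq:tangent}
\end{align}
In particular $|x|^2\le N$.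
\end{lemma}

\begin{proof}
Differentiating under the integral gives $\nabla\log J_\mu(x)=R(\mathbb{E}y-x)$ and $\operatorname{Hess}\log J_\mu(x)=R^2\operatorname{Cov}-RI$. At the maximum of $\Phi_\mu$ we have $\nabla\log J_\mu(x)=x$, which is \eqref{eq:mean}. Concavity of $\log J_\mu$ gives \eqref{eq:cov}, and also \eqref{eq:tangent}, since the graph lies below its tangent plane at $x$. For $\psi(y)=e^{-R|x-y|^2/2}$, homogeneity gives $\int\psi(ty)\,d\hat\mu(y)=t^{-N}\int\psi\,d\hat\mu$. The derivative at $t=1$ is $R\,\mathbb{E}\langle y,y-x\rangle=N$. By \eqref{eq:mean},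
\[
\mathbb{E}\langle y,y-x\rangle=\operatorname{tr}\operatorname{Cov}+(1+\tfrac1R)^2|x|^2-(1+\tfrac1R)|x|^2=\operatorname{tr}\operatorname{Cov}+\tfrac1R(1+\tfrac1R)|x|^2,
\]
and \eqref{eq:norm} follows.
\end{proof}

\begin{lemma}\label{lem:weak}
If $\mu_l$ are $R$-admissible and $\mu_l\to\mu$ weakly, then $\mu$ is $R$-admissible and $x_R(\mu_l)\to x_R(\mu)$.
\end{lemma}

\begin{proof}
If $x_l\to x$, then $|J_{\mu_l}(x_l)-J_{\mu_l}(x)|\le\max_\omega|\mathcal{K}(x_l,\omega)-\mathcal{K}(x,\omega)|\to0$ and $J_{\mu_l}(x)\to J_\mu(x)$, so $J_{\mu_l}(x_l)\to J_\mu(x)$. A pointwise limit of log-concave functions is log-concave. The points $x_l=x_R(\mu_l)$ stay in the ball $|x|^2\le N$. If $x$ is a limit point, then along a subsequence $\Phi_\mu(x)=\lim\Phi_{\mu_l}(x_l)\ge\lim\Phi_{\mu_l}(x')=\Phi_\mu(x')$ for all $x'$, so $x=x_R(\mu)$.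
\end{proof}

A \emph{solid cone} is a closed convex cone $C\subset\mathbb{R}^N$ with nonempty interior that is contained in a closed half-space. Let $\mu_C$ be the normalized restriction of $\sigma$ to $C\cap\Sigma$. Then $\hat\mu_C$ is a multiple of Lebesgue measure on $C$, and $J_{\mu_C}(x)$ is a multiple of $\int 1_C(y)e^{-R|x-y|^2/2}dy$. The integrand is log-concave in $(x,y)$, so $\mu_C$ is $R$-admissible by the Pr\'ekopa--Leindler inequality. The mean of a probability measure with positive density on $C$ lies in the interior of $C$, so \eqref{eq:mean} gives $x_R(\mu_C)\in\operatorname{int}C$. Since $C$ lies in a half-space, $0\notin\operatorname{int}C$; this is the only use of that condition, and without it $C=\mathbb{R}^N$ would give $x_R=0$. The \emph{center} of $C$ is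
\[
c_R(C)=x_R(\mu_C)/|x_R(\mu_C)|\in\Sigma\cap\operatorname{int}C .
\]
By uniqueness, $c_R(gC)=g\,c_R(C)$ for orthogonal $g$. If $C_l$, $C$ are solid cones and $1_{C_l}\to1_C$ almost everywhere, then $\mu_{C_l}\to\mu_C$ in total variation by dominated convergence, and Lemma~\ref{lem:weak} gives $c_R(C_l)\to c_R(C)$.

\subsection{Thin cones}
For a closed convex cone $C\ne0$ define its \emph{thickness}
\[
\tau(C)=\min_L\ \max_{y\in C\cap\Sigma}\operatorname{dist}(y,L),
\]
where $L$ runs over the real linear subspaces of dimension $m+1$. If $0\ne C'\subset C$, then $\tau(C')\le\tau(C)$, and $\tau(C)=0$ if and only if $C$ spans a space of dimension at most $m+1$.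

\begin{proposition}\label{prop:thinmass}
Let $0<\varepsilon'<\varepsilon<\pi/2$ and $\kappa>0$. There are $R\ge1$ and $\eta>0$ such that every solid cone $C$ with $\tau(C)\le\eta$ satisfies $\mu_C(B(c_R(C),\varepsilon))\ge f(\varepsilon')-\kappa$.
\end{proposition}

By compactness it suffices to treat limits of thin cones. About such a limit $\mu$ we know only that it lives on $L$ and is $R$-admissible, for one fixed $R$; the next lemma shows that this is enough.

\begin{lemma}\label{lem:flat}
Let $0<\varepsilon'<\varepsilon_1<\pi/2$ and $\kappa>0$. There is $R\ge1$, depending only on $n,k,\varepsilon',\varepsilon_1,\kappa$, with the following property. If $\dim L=m+1$ and $\mu$ is an $R$-admissible measure supported in $L\cap\Sigma$, then $x=x_R(\mu)$ lies in $L\setminus\{0\}$, and $c=x/|x|$ satisfies $\mu(B(c,\varepsilon_1))\ge f(\varepsilon')-\kappa/2$.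
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:thinmass} from Lemma~\ref{lem:flat}]
Fix $\varepsilon_1\in(\varepsilon',\varepsilon)$ and take $R$ from the lemma. If no $\eta$ works, there are solid cones $C_l$ with $\tau(C_l)\to0$ and $\mu_{C_l}(B(c_R(C_l),\varepsilon))<f(\varepsilon')-\kappa$. Let $L_l$ realize $\tau(C_l)$. Along a subsequence $L_l\to L$ and $\mu_{C_l}\to\mu$ weakly, and $\mu$ is supported in $L\cap\Sigma$. By Lemma~\ref{lem:weak}, $\mu$ is $R$-admissible and $x_R(\mu_{C_l})\to x=x_R(\mu)$. By Lemma~\ref{lem:flat}, $x\ne0$, so $c_R(C_l)\to c$ and $B(c,\varepsilon_1)\subset B(c_R(C_l),\varepsilon)$ for large $l$. Weak limits do not increase the mass of open sets, so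
\[
\liminf\mu_{C_l}(B(c_R(C_l),\varepsilon))\ge\liminf\mu_{C_l}(B(c,\varepsilon_1))\ge\mu(B(c,\varepsilon_1))\ge f(\varepsilon')-\kappa/2,
\]
a contradiction.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:flat}]
Write $J=J_\mu$. We repeat Example~\ref{ex:density} with $J$ in place of $\psi$ and then compare $J$ with $\mu$.

\emph{Step 0: size of $x$.} The point $y$ of Lemma~\ref{lem:identities} lies in $L$, so $x\in L$ by \eqref{eq:mean}, and $\operatorname{Cov}$ has rank at most $m+1$. By \eqref{eq:cov}, $R\operatorname{tr}\operatorname{Cov}\le m+1$, and \eqref{eq:norm} gives $(1+\frac1R)|x|^2\ge N-m-1=q\ge1$. So $s=|x|$ satisfies $\frac12\le s^2\le N$. These bounds make all estimates below uniform in $\mu$.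

\emph{Step 1: $\mu$ lives on the open hemisphere about $c$.} Let $\eta_0=\mu\{\omega:\langle\omega,c\rangle\le0\}$. By \eqref{eq:tangent}, $J$ is bounded on $\{y'\in L:\langle y',c\rangle\le1\}$, so its integral over $\Omega_\rho=\{y'\in L:\langle y',c\rangle\le1,\ |y'|\le\rho+1\}$ is $O(\rho^{m+1})$ as $\rho\to\infty$. If $z\in L$, $\langle z,c\rangle\le0$ and $|z|\le\rho$, then the unit ball of $L$ about $z$ lies in $\Omega_\rho$. These $z$ have $\hat\mu$-measure $\eta_0\rho^N/N$. By Fubini's theorem the integral is at least $e^{-R/2}\omega_{m+1}\,\eta_0\rho^N/N$, where $\omega_{m+1}$ is the volume of the unit ball of $L$. Since $N>m+1$, we get $\eta_0=0$.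

\emph{Step 2: the slice.} Let $T$ and $T_{\varepsilon'}$ be as in Lemma~\ref{lem:rays}. On $T$ we have $\langle x,x'-x\rangle=0$, so by \eqref{eq:tangent} the log-concave function $J|_T$ has its maximum at $x$ and is nonincreasing along rays from $x$. With $\mathcal{M}(A)=\int_AJ(x')|x'|^{-N}dx'$ for $A\subset T$, Lemma~\ref{lem:rays} gives
\begin{equation}\label{eq:slice}
\mathcal{M}(T_{\varepsilon'})\ge f(\varepsilon')\,\mathcal{M}(T).
\end{equation}

\emph{Step 3: comparison with $\mu$.} We have $\mathcal{M}(A)=\int I_A(\omega)\,d\mu(\omega)$, where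
\[
I_A(\omega)=\int_A\int_0^\infty e^{-R|x'-\rho\omega|^2/2}\rho^{N-1}|x'|^{-N}\,d\rho\,dx' .
\]
For large $R$ the integrand concentrates where the ray through $\omega$ meets $T$. We show that $I_A(\omega)$ is close to the constant $I_0=s^{-1}(2\pi/R)^{(m+1)/2}$ if that point is well inside $A$, and negligible if it is well outside. Let $\cos\theta=\langle\omega,c\rangle>0$, $\omega\in L$. The affine map $(x',\rho)\mapsto\xi=x'-\rho\omega\in L$ has Jacobian $\cos\theta$, and $\rho\cos\theta=s-\langle\xi,c\rangle$. Since $\rho^{N-1}|x'|^{-N}=\rho^{-1}|\omega+\xi/\rho|^{-N}$,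
\begin{equation}\label{eq:IT}
I_T(\omega)=\int_{\langle\xi,c\rangle<s}e^{-R|\xi|^2/2}\,\frac{|\omega+\xi/\rho|^{-N}}{s-\langle\xi,c\rangle}\,d\xi .
\end{equation}
Fix $\beta\in(0,\frac14)$. If $|\xi|\le\beta s$, then $(1-\beta)s\le s-\langle\xi,c\rangle\le(1+\beta)s$, hence $\rho\ge(1-\beta)s$ and $|\xi/\rho|\le2\beta$; the fraction in \eqref{eq:IT} then lies between $(1+2\beta)^{-N-1}s^{-1}$ and $(1-2\beta)^{-N-1}s^{-1}$. Put
\[
\vartheta_R=(2\pi)^{-(m+1)/2}\int_{\zeta\in L,\ |\zeta|>\beta\sqrt{R/2}}(1+\sqrt2\,|\zeta|)^{N-1}e^{-|\zeta|^2/2}d\zeta ,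
\]
which tends to $0$ as $R\to\infty$. Under $\zeta=\sqrt R\,\xi$ the region $|\xi|>\beta s$ lies in $|\zeta|>\beta\sqrt{R/2}$, and $|\xi|/s\le\sqrt2\,|\zeta|$.

(a) \emph{Lower bound.} Keeping only $|\xi|\le\beta s$ in \eqref{eq:IT} gives $I_T(\omega)\ge(1+2\beta)^{-N-1}(1-\vartheta_R)I_0$ whenever $\langle\omega,c\rangle>0$. By Step~1, $\mathcal{M}(T)$ has the same lower bound.

(b) \emph{Upper bound for $\angle(\omega,c)<\varepsilon_1$.} We use $I_{T_{\varepsilon'}}\le I_T$. The region $|\xi|\le\beta s$ contributes at most $(1-2\beta)^{-N-1}I_0$. Elsewhere, $|x'|\ge s$ and $\rho\le|x'|+|\xi|$ bound the fraction, which equals $\rho^{N-1}|x'|^{-N}/\cos\theta$, by $(1+|\xi|/s)^{N-1}/(s\cos\varepsilon_1)$. So the region $|\xi|>\beta s$ contributes at most $\vartheta_RI_0/\cos\varepsilon_1$.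

(c) \emph{Upper bound for $\angle(\omega,c)\ge\varepsilon_1$.} Let $\alpha=\varepsilon_1-\varepsilon'$. For $x'\in T_{\varepsilon'}$ we have $\angle(x',c)<\varepsilon'$, so $\angle(x',\omega)\ge\alpha$. The distance from a vector to a ray at angle at least $\alpha$ is at least $\sin\alpha$ times its length, so $|x'-\rho\omega|\ge\sin\alpha\,\max(|x'|,\rho)$ and $|x'-\rho\omega|^2\ge\frac12\sin^2\alpha\,(s^2+\rho^2)$. Therefore
\[
I_{T_{\varepsilon'}}(\omega)\le e^{-Rs^2\sin^2\alpha/4}\int_T|x'|^{-N}dx'\int_0^\infty\rho^{N-1}e^{-R\rho^2\sin^2\alpha/4}d\rho\le\gamma\,s^{m-N}R^{-N/2},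
\]
with $\gamma$ depending only on $N,m,\alpha$. Dividing by $I_0$ and using $s^{-q}\le2^{q/2}$, we get $I_{T_{\varepsilon'}}(\omega)\le\vartheta'_RI_0$ with $\vartheta'_R=\gamma\,2^{q/2}(2\pi)^{-(m+1)/2}R^{-q/2}\to0$.

Inserting (a)--(c) into \eqref{eq:slice} and dividing by $I_0$ gives
\[
f(\varepsilon')(1+2\beta)^{-N-1}(1-\vartheta_R)\le(1-2\beta)^{-N-1}\mu(B(c,\varepsilon_1))+\vartheta_R/\cos\varepsilon_1+\vartheta'_R .
\]
Choose $\beta$ with $\bigl(\frac{1-2\beta}{1+2\beta}\bigr)^{N+1}\ge1-\kappa/4$, and then $R$ with $\vartheta_R+\vartheta_R/\cos\varepsilon_1+\vartheta'_R\le\kappa/4$. Multiplying by $(1-2\beta)^{N+1}\le1$ gives the claim.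
\end{proof}

\section{Equipartitions with centers near $\tilde X$}\label{sec:partitions}

\subsection{Configurations}
Fix a prime $p$, an integer $a\ge1$ and complex subspaces $F_0,F_1,\dots,F_a\subset\mathbb{C}^{n+1}$ of dimension $r$. To cut a cone into $p$ convex cones we choose $p$ distinct linear functionals and assign each point to the one that is largest. A \emph{word} is a sequence $w=j_1\cdots j_i$ in $\mathbb{Z}/p$ of length $|w|=i\le a$. Words are the vertices of a rooted tree with root the empty word $\emptyset$; the words $wj$, $j\in\mathbb{Z}/p$, are the children of $w$, and $\Lambda$ is the set of the $p^a$ \emph{leaves}, the words of length $a$. Let $Y_a$ be the space of labelings $\ell$ of the nonempty words by vectors $\ell(w)\in F_{|w|}$ such that the children of each word have pairwise distinct labels. With $\operatorname{Conf}_p(V)$ the space of ordered $p$-tuples of distinct points of $V$, we have $Y_a=\prod_{|w|<a}\operatorname{Conf}_p(F_{|w|+1})$. A \emph{configuration} is a point $(u,\ell)$ of $\mathcal{C}_a=S(F_0)\times Y_a$. It defines closed convex cones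
\[
C_\emptyset=\{y:\langle y,u\rangle\ge0\},\qquad C_{wj}=\{y\in C_w:\ \langle y,\ell(wj)-\ell(wi)\rangle\ge0\ \text{ for all } i\in\mathbb{Z}/p\}.
\]
The cones $C_{wj}$, $j\in\mathbb{Z}/p$, cover $C_w$, and for $i\ne j$ the cones $C_{wi}$ and $C_{wj}$ lie on opposite sides of the hyperplane with normal $\ell(wj)-\ell(wi)\ne0$. For $w\in\Lambda$ let $\phi_w=\sigma(C_w\cap\Sigma)/\sigma(C_\emptyset\cap\Sigma)$; then $\sum_{w\in\Lambda}\phi_w=1$. If $\phi_w>0$, then $C_w$ is solid, since a convex set with empty interior lies in a hyperplane. If configurations converge and $y$ lies on none of the finitely many limit hyperplanes, then the signs of all inner products at $y$ stabilize. So the functions $1_{C_w}$ converge almost everywhere, $\phi_w$ is continuous on $\mathcal{C}_a$, and $c_R(C_w)$ is continuous on $\{\phi_w>0\}$. For $p=2$ only the direction of $\ell(w0)-\ell(w1)$ matters, and for $a=1$ we recover the cut of Section~\ref{sub:onecut}.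

\begin{proposition}\label{prop:equi}
Let $X$ satisfy $(H_p)$. For all $R\ge1$ and $\delta>0$ there is a configuration with $\phi_w=p^{-a}$ and $c_R(C_w)\in U_\delta(\tilde X)$ for all $w\in\Lambda$.
\end{proposition}

The proof occupies this section and the next. Cohomology has coefficients in $\mathbb{F}_p$ unless indicated.

\subsection{Symmetries}
The circle acts on $\mathcal{C}_a$ by $\lambda(u,\ell)=(\lambda u,\lambda\ell)$, which makes sense because the $F_i$ are complex; it replaces $C_w$ by $\lambda C_w$. Relabeling is described by the iterated wreath product $\Gamma=\Gamma_a$. An element $\gamma$ is given by a family $t_w\in\mathbb{Z}/p$, $|w|<a$, and permutes the words by $\gamma(\emptyset)=\emptyset$, $\gamma(wj)=\gamma(w)(j+t_w)$. These permutations form a group whose order is a power of $p$. It acts on $Y_a$ by $(\gamma\ell)(\gamma w)=\ell(w)$ and on $\mathcal{C}_a$ by fixing $u$; the action commutes with $S^1$, and the cone $C_{\gamma w}$ of $\gamma(u,\ell)$ is the cone $C_w$ of $(u,\ell)$. The action on $Y_a$ is free: if $\gamma\ell=\ell$ and $\gamma w=w$, then $\ell(w(j+t_w))=\ell(wj)$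 forces $t_w=0$, so $\gamma$ fixes the children of $w$, and induction from the root gives $\gamma=1$. The action on $\overline{\mathcal{C}}_a=\mathcal{C}_a/S^1$ is also free: if $\gamma(u,\ell)=\lambda(u,\ell)$, then $u=\lambda u$ gives $\lambda=1$, and then $\gamma=1$. Put
\[
\mathfrak{F}_a=Y_a/\Gamma,\qquad\mathfrak{E}_a=\overline{\mathcal{C}}_a/\Gamma=S(F_0)\times_{S^1}\mathfrak{F}_a,\qquad P=S(F_0)/S^1\cong\mathbb{C}P^{n-k}.
\]
These are connected manifolds, and $\pi:\mathfrak{E}_a\to P$, $[u,\ell]\mapsto[u]$, is a fiber bundle with fiber $\mathfrak{F}_a$ over a base of real dimension $m$.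

A real representation $V$ of $\Gamma$ defines a bundle $\underline{V}=Y\times_\Gamma V$ over $Y/\Gamma$ for every free $\Gamma$-manifold $Y$. We write the permutation representation as $\mathbb{R}[\Lambda]=\mathbb{R}\oplus W_a$, where $W_a$ is the space of vectors with coordinate sum zero, and $W=W_1$.

Recall that a real vector bundle $\zeta$ of rank $\varrho$ with an $\mathbb{F}_p$-orientation of its fibers has a unique \emph{Thom class} in $H^\varrho(D\zeta,S\zeta)$ restricting on each fiber to the chosen generator. Here $D\zeta$ and $S\zeta$ are the unit disc and sphere bundles for any continuous fiberwise norm. The \emph{Euler class} $e(\zeta)$ is the pull-back of the Thom class by the zero section. It is natural, multiplicative under direct sums, and zero if $\zeta$ has a nowhere vanishing section. All our bundles are sums of complex bundles and bundles $\underline{V}$, and they are $\mathbb{F}_p$-orientable: for $p=2$ there is no condition, and for odd $p$ the homomorphism $\det:\Gamma\to\{\pm1\}$ is trivial because $|\Gamma|$ is odd. Over a connected base the Euler class is determined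 up to sign, which is all we need.

\subsection{Centers defined everywhere}
Some cones of a configuration may be degenerate and have no center. The vector $u$ provides a substitute. Choose a continuous $\chi:[0,1]\to[0,1]$ with $\chi=0$ on $[0,p^{-a}/4]$ and $\chi=1$ on $[p^{-a}/2,1]$. For $w\in\Lambda$ let $c_w\in\Sigma$ be the normalization of $\chi(\phi_w)c_R(C_w)+(1-\chi(\phi_w))u$, where the first term is $0$ if $\phi_w\le p^{-a}/4$. This vector has positive inner product with $u$, since $c_R(C_w)\in\operatorname{int}C_w\subset\operatorname{int}C_\emptyset$, so it is nonzero. The map $c_w:\mathcal{C}_a\to\Sigma$ is continuous on each of the open sets $\{\phi_w>0\}$ and $\{\phi_w<p^{-a}/4\}$, hence everywhere. It satisfies $c_w(\lambda b)=\lambda c_w(b)$ and $c_{\gamma w}(\gamma b)=c_w(b)$, and $c_w=c_R(C_w)$ if $\phi_w=p^{-a}$. The points $[c_w]\in\mathbb{C}P^n$ are defined on $\overline{\mathcal{C}}_a$. Consider the open $\Gamma$-invariant subsets of $\overline{\mathcal{C}}_a$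
\[
V_1=\{d([c_w],X)>\delta/2\text{ for some }w\in\Lambda\},\qquad V_2=\{\phi_w\ne p^{-a}\text{ for some }w\in\Lambda\}.
\]
A point outside $V_1\cup V_2$ is a configuration as in Proposition~\ref{prop:equi}. We exhibit a class vanishing on $V_1/\Gamma$ and a class vanishing on $V_2/\Gamma$ whose product is nonzero. This suffices: if $\nu_i\in H^*(\mathfrak{E}_a)$ vanishes on the open set $O_i$, it lifts to $H^*(\mathfrak{E}_a,O_i)$, so $\nu_1\nu_2$ lifts to $H^*(\mathfrak{E}_a,O_1\cup O_2)$, which is zero if $O_1\cup O_2=\mathfrak{E}_a$.

The second class is $e(\underline{W}_a)$: the vector $(\phi_w-p^{-a})_{w\in\Lambda}$ defines a section of $\underline{W}_a$ without zeros on $V_2/\Gamma$.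

\subsection{The class that detects centers far from $X$}
Let $\xi=\mathcal{O}(1)^{\oplus(n-k)}$, with fiber $\xi_{[y]}=\operatorname{Hom}_{\mathbb{C}}(\mathbb{C}y,\mathbb{C}^{n-k})$, and let $\xi_P$ be its restriction to $P=\mathbb{P}(F_0)$. Let $\tilde\zeta$ be the complex bundle over $\overline{\mathcal{C}}_a$ with fiber $\bigoplus_{w\in\Lambda}\xi_{[c_w(b)]}$ at $b$. The group $\Gamma$ acts on it by permuting summands, and $\zeta=\tilde\zeta/\Gamma$ is a bundle over $\mathfrak{E}_a$ of real rank $mp^a$.

\begin{lemma}\label{lem:zeta}
We have $\zeta\cong\pi^*\xi_P\otimes_{\mathbb{R}}\underline{\mathbb{R}[\Lambda]}=\pi^*\xi_P\oplus(\pi^*\xi_P\otimes_{\mathbb{R}}\underline{W}_a)$.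
\end{lemma}

\begin{proof}
The isomorphism $\mathbb{C}u\to\mathbb{C}c_w(u,\ell)$, $zu\mapsto zc_w(u,\ell)$, is unchanged when $(u,\ell)$ is replaced by $\lambda(u,\ell)$, because $c_w$ is then replaced by $\lambda c_w$. It identifies $\xi_{[c_w(b)]}$ with $\xi_{[u]}$, hence $\tilde\zeta_b$ with $\xi_{[u]}\otimes\mathbb{R}[\Lambda]$. Since $c_{\gamma w}(\gamma b)=c_w(b)$ and $\gamma$ fixes $u$, the group $\Gamma$ acts through $\mathbb{R}[\Lambda]$.
\end{proof}

If $X$ were the zero set of a section $\varphi$ of $\xi$, then $(\varphi([c_w]))_w$ would be a section of $\zeta$ without zeros on $V_1/\Gamma$. Under $(H_p)$ we know only that the pull-back of $e(\xi)$ by $[c_w]$ vanishes on the set where $[c_w]$ is far from $X$. This is not enough as it stands: these sets are permuted by $\Gamma$, and a class that vanishes on each of several open sets need not vanish on their union. The remedy is to realize the vanishing by a map to a universal space that sends the region far from $X$ to one point.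

\begin{lemma}\label{lem:vanish}
If $X$ satisfies $(H_p)$, then $e(\zeta)$ vanishes on $V_1/\Gamma$.
\end{lemma}

\begin{proof}
For a $\Gamma$-space $Y$ write $Y_{h\Gamma}=E\Gamma\times_\Gamma Y$, where $E\Gamma$ is a contractible free $\Gamma$-CW complex and $B\Gamma=E\Gamma/\Gamma$. It is a bundle over $B\Gamma$ with fiber $Y$. If $Y$ is a free $\Gamma$-manifold, then $Y_{h\Gamma}\to Y/\Gamma$ is a bundle with contractible fiber, so we may compute $H^*(Y/\Gamma)$ and Euler classes on $Y_{h\Gamma}$. Let $K=K(\mathbb{F}_p,m)$ be an Eilenberg--MacLane complex with finitely many cells in each dimension, base point $*$ and fundamental class $\iota$. Then $\tilde H^j(K)=0$ for $j<m$, $H^m(K)=\mathbb{F}_p\iota$, and for every CW pair $(A,A')$ the assignment $g\mapsto g^*\iota$ is a bijection from homotopy classes of maps $(A,A')\to(K,*)$ to $H^m(A,A')$.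

\emph{The map $g$.} Triangulate $\mathbb{C}P^n$ with simplices of diameter less than $\delta/2$, and let $Z$ be the union of the closed simplices disjoint from $X$. A point outside $Z$ lies in a simplex that meets $X$, so every point at distance more than $\delta/2$ from $X$ lies in $Z$. By $(H_p)$, $h^{n-k}|_Z=0$, so $h^{n-k}$ lifts to $H^m(\mathbb{C}P^n,Z)$. Hence there is $g:\mathbb{C}P^n\to K$ with $g^*\iota=h^{n-k}$ and $g(Z)\subset\{*\}$. This is the only use of $(H_p)$.

\emph{The universal class.} Let $K^{\wedge\Lambda}$ be the smash product, the quotient of $K^\Lambda$ by the set of points with some coordinate equal to $*$, with $\Gamma$ permuting the factors. By the K\"unneth theorem, $\tilde H^j(K^{\wedge\Lambda})=0$ for $j<mp^a$, and $\tilde H^{mp^a}(K^{\wedge\Lambda})$ is spanned by the exterior product $\iota^{\wedge\Lambda}$. This class is fixed by $\Gamma$, since $m$ is even and permuting factors of even degree introduces no sign. The fixed base point gives $B\Gamma\subset(K^{\wedge\Lambda})_{h\Gamma}$. In the relative Serre spectral sequence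
\[
E_2^{i,j}=H^i(\Gamma;\tilde H^j(K^{\wedge\Lambda}))\Rightarrow H^{i+j}\bigl((K^{\wedge\Lambda})_{h\Gamma},B\Gamma\bigr)
\]
the rows $j<mp^a$ vanish, so no differential leaves $E^{0,mp^a}$. Thus there is a class $\Omega\in H^{mp^a}((K^{\wedge\Lambda})_{h\Gamma},B\Gamma)$ that restricts to $\iota^{\wedge\Lambda}$ on every fiber. Let $\bar\Omega$ be its image in absolute cohomology; then $\bar\Omega|_{B\Gamma}=0$.

\emph{Vanishing.} The map $G:\overline{\mathcal{C}}_a\to K^{\wedge\Lambda}$, $G(b)=\bigwedge_wg([c_w(b)])$, is $\Gamma$-equivariant. Let $\nu=G_{h\Gamma}^*\bar\Omega\in H^{mp^a}(\mathfrak{E}_a)$. On $V_1$ some $[c_w]$ lies in $Z$, so $G(V_1)\subset\{*\}$. Hence $G_{h\Gamma}$ maps $(V_1)_{h\Gamma}$ into $B\Gamma$, and $\nu$ vanishes on $V_1/\Gamma$.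

\emph{Identification of $\nu$ with $e(\zeta)$.} Let $\Theta:(D\xi,S\xi)\to(K,*)$ represent the Thom class of $\xi$, and let $z$ be the zero section of $\xi$. Then $(\Theta z)^*\iota=e(\xi)=h^{n-k}=g^*\iota$, so there is a homotopy $g_t$ from $g$ to $\Theta z$. The maps $b\mapsto\bigwedge_wg_t([c_w(b)])$ form a $\Gamma$-homotopy from $G$ to $G'(b)=\bigwedge_w\Theta z([c_w(b)])$, so $\nu=G'^*_{h\Gamma}\bar\Omega$. Give $\tilde\zeta$ the norm $\max_w|v_w|$, so that the fiber of $D\tilde\zeta$ is $\prod_wD\xi_{[c_w]}$ and $S\tilde\zeta$ is the part where some $|v_w|=1$. The $\Gamma$-map $(b,(v_w))\mapsto\bigwedge_w\Theta(v_w)$ sends $S\tilde\zeta$ to $*$ and induces a map of pairs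
\[
\bigl((D\tilde\zeta)_{h\Gamma},(S\tilde\zeta)_{h\Gamma}\bigr)\to\bigl((K^{\wedge\Lambda})_{h\Gamma},B\Gamma\bigr).
\]
Each disc fiber maps into one fiber $K^{\wedge\Lambda}$, so the pull-back of $\Omega$ restricts on it to the exterior product of the classes $\Theta^*\iota|_{\xi_{[c_w]}}$, which is the generator given by the complex orientation. So the pull-back of $\Omega$ is the Thom class of $\tilde\zeta_{h\Gamma}$. Composing with the zero section gives $G'_{h\Gamma}$, and therefore $\nu=e(\zeta)$.
\end{proof}

By Lemmas~\ref{lem:zeta} and~\ref{lem:vanish}, Proposition~\ref{prop:equi} follows from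
\begin{equation}\label{eq:nonzero}
e(\zeta)\,e(\underline{W}_a)=\pm\,\pi^*(h|_P)^{n-k}\cdot e(\tilde T_a)\ne0\ \text{ in }H^*(\mathfrak{E}_a),\qquad\tilde T_a=(\pi^*\xi_P\oplus\mathbb{R})\otimes_{\mathbb{R}}\underline{W}_a .
\end{equation}
This statement no longer involves $X$, $R$ or $\delta$. On a fiber $\mathfrak{F}_a$ of $\pi$ the bundle $\pi^*\xi_P$ is trivial, so $\tilde T_a$ restricts to
\[
T_a=\mathbb{R}^{m+1}\otimes\underline{W}_a,\qquad\text{of rank } b_a=(m+1)(p^a-1).
\]

\section{The Euler class does not vanish}\label{sec:euler}

The space $\mathfrak{E}_a$ is a tower of bundles, and in each layer the relevant class has the highest degree in which cohomology can be nonzero. A product of such classes is detected in the top right corner of the Serre spectral sequence.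

\begin{lemma}\label{lem:corner}
Let $\mathcal{F}\to\mathcal{E}\to\mathcal{B}$ be a fiber bundle over a connected manifold. Suppose that $H^*(\mathcal{F})$ is finite-dimensional and zero above degree $j_0$, and that for every finite-dimensional local system $\mathcal{A}$ of $\mathbb{F}_p$-vector spaces $H^*(\mathcal{B};\mathcal{A})$ is finite-dimensional and zero above degree $i_0$. Then $H^*(\mathcal{E})$ is finite-dimensional and zero above degree $i_0+j_0$, and $H^{i_0+j_0}(\mathcal{E})\cong H^{i_0}(\mathcal{B};\mathcal{H}^{j_0})$, where $\mathcal{H}^j$ is the local system of the groups $H^j$ of the fibers. For $\alpha\in H^{i_0}(\mathcal{B})$ and $\psi\in H^{j_0}(\mathcal{E})$, the product of $\psi$ with the pull-back of $\alpha$ corresponds to $\pm\,\alpha\cup\psi|_{\mathcal{F}}$, where $\psi|_{\mathcal{F}}\in H^0(\mathcal{B};\mathcal{H}^{j_0})$ is the family of restrictions to the fibers.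
\end{lemma}

\begin{proof}
The page $E_2^{i,j}=H^i(\mathcal{B};\mathcal{H}^j)$ is finite-dimensional and supported in $i\le i_0$, $j\le j_0$. In total degree $i_0+j_0$ only the corner occurs. Differentials out of the corner go to columns $i>i_0$, and differentials into it come from rows $j>j_0$, so $E_\infty^{i_0,j_0}=E_2^{i_0,j_0}$. The classes $\alpha\in E_2^{i_0,0}$ and $\psi|_{\mathcal{F}}\in E_2^{0,j_0}$ are permanent cycles that represent the two factors, and the spectral sequence is multiplicative.
\end{proof}

\subsection{One level}
Let $D=m+2=\dim_{\mathbb{R}}F_i$, an even number $\ge4$. Let $\mathfrak{B}=\operatorname{Conf}_p(\mathbb{R}^D)/(\mathbb{Z}/p)$, where $\mathbb{Z}/p$ shifts the labels $1,\dots,p$ cyclically, and $b=b_1=(D-1)(p-1)$. For $p=2$, $\mathfrak{B}\simeq\mathbb{R}P^{D-1}$ and $b=D-1$; the two lemmas below say that $\mathfrak{B}$ behaves in the same way for every $p$.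

\begin{lemma}\label{lem:cells}
For every finite-dimensional local system $\mathcal{A}$ of $\mathbb{F}_p$-vector spaces on $\mathfrak{B}$, the groups $H^i(\mathfrak{B};\mathcal{A})$ are finite-dimensional, and they vanish for $i>b$.
\end{lemma}

\begin{proof}
We use the Fox--Neuwirth stratification, whose cells have codimension at most $b$. For $x\in\operatorname{Conf}_p(\mathbb{R}^D)$ order the points lexicographically, $x_{i_1}<\dots<x_{i_p}$, and let $t_l\in\{1,\dots,D\}$ be the first coordinate in which $x_{i_l}$ and $x_{i_{l+1}}$ differ. The set $O(\mathbf{i},\mathbf{t})$ of configurations with given data is defined by the conditions that $x_{i_l}$ and $x_{i_{l+1}}$ agree in the first $t_l-1$ coordinates and that coordinate $t_l$ of $x_{i_l}$ is smaller. So it is a nonempty convex relatively open subset of a linear subspace of $\mathbb{R}^{Dp}$; we call it a cell. Say $i\sim_ti'$ if $x_i$ and $x_{i'}$ agree in the first $t$ coordinates. The classes of $\sim_t$ are intervals in the order, so $\sim_t$ is constant on the cell and has $\#_t=1+\#\{l:t_l\le t\}$ classes. The $t$-th coordinates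 of the points contribute $\#_t$ free parameters, so
\[
\dim O(\mathbf{i},\mathbf{t})=\sum_{t=1}^D\#_t=D+\sum_{l=1}^{p-1}(D-t_l+1)\ge D+p-1 .
\]

Let $x\in\operatorname{Conf}_p(\mathbb{R}^D)$ lie in the closure of a cell $O=O(\mathbf{i},\mathbf{t})$. Equalities pass to the limit, so each $\#_t$ at $x$ is at most its value on $O$. If all values are equal, the relations $\sim_t$ are the same. Then $x_{i_l}$ and $x_{i_{l+1}}$ first differ in coordinate $t_l$, where the limiting inequality $\le$ must be strict, so $x\in O$. Thus the closure of a cell meets other cells only in smaller dimension. A nontrivial shift changes $\mathbf{i}$, so $\mathbb{Z}/p$ permutes the finitely many cells freely, and each cell maps homeomorphically to its image in $\mathfrak{B}$.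

Let $S_j\subset\mathfrak{B}$ be the image of the union of the $j$-dimensional cells and $N_j=\bigcup_{i\ge j}S_i$. By the closure property, $N_j$ is open, $N_j\setminus S_j=N_{j+1}$, and $S_j$ is a closed submanifold of $N_j$ of codimension $Dp-j$ whose components are cells. Over a contractible cell the normal bundle is trivial and $\mathcal{A}$ is constant on a tubular neighborhood. By excision, $H^i(N_j,N_{j+1};\mathcal{A})$ is a finite sum of copies of the fiber of $\mathcal{A}$ if $i=Dp-j$, and zero otherwise. Since $S_j=\emptyset$ for $j<D+p-1$, only degrees $i\le Dp-(D+p-1)=b$ occur. The exact sequences $H^i(N_j,N_{j+1};\mathcal{A})\to H^i(N_j;\mathcal{A})\to H^i(N_{j+1};\mathcal{A})$ and descending induction from $N_{Dp+1}=\emptyset$ to $N_0=\mathfrak{B}$ finish the proof.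
\end{proof}

\begin{lemma}\label{lem:onelevel}
$e(\mathbb{R}^{m+1}\otimes\underline{W})\ne0$ in $H^b(\mathfrak{B})$.
\end{lemma}

\begin{proof}
The bundle is pulled back from $B\mathbb{Z}/p$. Recall that $H^*(B\mathbb{Z}/2)=\mathbb{F}_2[y]$ with $\deg y=1$, and that for odd $p$, $H^*(B\mathbb{Z}/p)=\Lambda[x]\otimes\mathbb{F}_p[y]$ with $\deg x=1$, $\deg y=2$, where $y$ is the reduction of the first Chern class of the line bundle of a faithful character $\chi_1$. In both cases $y$ is not a zero divisor. For $p=2$, $W$ is the sign representation, $e(\underline{W})=y$, and the class is $y^{m+1}$. For odd $p$, $W=\bigoplus_{j=1}^{(p-1)/2}\chi_1^j$ as a real representation, so $e(\underline{W})=\pm\prod_j(jy)=\pm(\frac{p-1}2)!\,y^{(p-1)/2}$, and the class is a unit times $y^{b/2}$. It remains to show that $H^i(B\mathbb{Z}/p)\to H^i(\mathfrak{B})$ is injective for $i\le b$, a theorem of F.~Cohen. We derive it from the following presentation, due to Arnold for $D=2$ and to F.~Cohen for $D>2$. The ring $H^*(\operatorname{Conf}_p(\mathbb{R}^D);\mathbb{Z})$ is the graded-commutative ring generated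 by classes $a_{ij}$, $i\ne j$, of degree $D-1$ with relations
\[
a_{ij}=(-1)^Da_{ji},\qquad a_{ij}^2=0,\qquad a_{ij}a_{jl}+a_{jl}a_{li}+a_{li}a_{ij}=0 .
\]
It is a free abelian group with basis the monomials $a_{i_1j_1}\cdots a_{i_gj_g}$ with $i_1<j_1,\dots,i_g<j_g$ and $j_1<\dots<j_g$, and permutations of the points permute the indices.

\emph{The middle cohomology is free.} As $D$ is even, the ring is the quotient of the exterior algebra on the classes $a_{ij}=a_{ji}$ by the three-term relations. A monomial defines a graph on $\{1,\dots,p\}$, and hence the partition into its connected components. Multiply a three-term relation by a monomial: each nonzero term has the partition obtained from that of the monomial by joining the blocks of $i,j,l$. So the ideal of relations is homogeneous, and the cohomology is a direct sum $\bigoplus_\Pi H_\Pi$ over partitions $\Pi$, with $H_\Pi$ spanned by the basis monomials with partition $\Pi$ and with permutations permuting the summands. In a basis monomial each vertex has at most one edge to a smaller vertex, whereas the largest vertex of a cycle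 has two; so the graph is a forest, and a partition with $t$ blocks contributes only in degree $(D-1)(p-t)$. Let $\Pi$ be invariant under the cyclic shift. If the shift fixes a block, that block is everything and $t=1$. Otherwise the blocks form orbits of size $p$, and $t=p$. So $\mathbb{Z}/p$ permutes the partitions with $1<t<p$ freely. The integral cohomology is free, so the decomposition survives reduction modulo $p$, and $H^j(\operatorname{Conf}_p(\mathbb{R}^D))$ is a free $\mathbb{F}_p[\mathbb{Z}/p]$-module or zero for $0<j<b$, and zero for $j>b$. (For $p=3$ the only such group has basis $a_{12},a_{23},a_{31}$, permuted cyclically.)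

\emph{The spectral sequence.} Consider $E_2^{i,j}=H^i(\mathbb{Z}/p;H^j(\operatorname{Conf}_p(\mathbb{R}^D)))\Rightarrow H^{i+j}(\mathfrak{B})$, a spectral sequence of modules over $H^*(B\mathbb{Z}/p)$, which is the bottom row of $E_2$. Free modules have no cohomology in positive degrees, so the rows $0<j<b$ are concentrated in column $0$. A differential from row $j$ to the bottom row is $d_{j+1}$. Let $0<j<b$, and assume by induction that the bottom row of $E_{j+1}$ is still $H^*(B\mathbb{Z}/p)$. For $z\in E_{j+1}^{0,j}$ we have $yz=0$, as it lies in a positive column of row $j$. Hence $y\,d_{j+1}z=\pm d_{j+1}(yz)=0$, and $d_{j+1}z=0$. Row $b$ hits the bottom row only in degrees $\ge b+1$. So $E_\infty^{i,0}=E_2^{i,0}$ for $i\le b$.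
\end{proof}

\subsection{All levels}

\begin{lemma}\label{lem:alllevels}
$H^*(\mathfrak{F}_a)$ is finite-dimensional and zero above degree $b_a$, and $e(T_a)\ne0$ in $H^{b_a}(\mathfrak{F}_a)$.
\end{lemma}

\begin{proof}
For $a=1$ this is Lemmas~\ref{lem:cells} and~\ref{lem:onelevel}. Let $a>1$. Splitting the tree at the root gives $Y_a=\operatorname{Conf}_p(F_1)\times(Y')^p$, where $Y'$ is the space $Y_{a-1}$ built from $F_2,\dots,F_a$. The elements of $\Gamma_a$ with $t_\emptyset=0$ form a normal subgroup $\Gamma_{a-1}^p$, and the elements with $t_w=0$ for $w\ne\emptyset$ form a complement $\mathbb{Z}/p$ that shifts the labels and the factors cyclically. Dividing in two stages gives $\mathfrak{F}_a=\operatorname{Conf}_p(F_1)\times_{\mathbb{Z}/p}(\mathfrak{F}')^p$ with $\mathfrak{F}'=Y'/\Gamma_{a-1}$, a bundle over $\mathfrak{B}$ with fiber $(\mathfrak{F}')^p$. By induction and the K\"unneth theorem, the cohomology of the fiber is finite-dimensional, vanishes above degree $pb_{a-1}$, and equals $H^{b_{a-1}}(\mathfrak{F}')^{\otimes p}$ in that degree. Lemma~\ref{lem:corner} applies with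 $i_0=b$, $j_0=pb_{a-1}$, and $b+pb_{a-1}=(m+1)(p-1+p^a-p)=b_a$. This gives the first statement.

Split a vector of $\mathbb{R}[\Lambda]$ into its averages over the $p$ subtrees at the root and the remainders: $\mathbb{R}[\Lambda]=\mathbb{R}\oplus W\oplus W'$, where $W'$ is the sum of $p$ copies of $W_{a-1}$, one for each subtree. Then $e(T_a)=\pm\alpha\psi$, where $\alpha=e(\mathbb{R}^{m+1}\otimes\underline{W})$ comes from $\mathfrak{B}$ and $\psi=e(\mathbb{R}^{m+1}\otimes\underline{W'})$ restricts on the fibers to $\pm e'^{\,\otimes p}$, $e'=e(T_{a-1})\ne0$. The monodromy of $\mathcal{H}^{j_0}$ permutes the tensor factors cyclically, without signs because $b_{a-1}$ is even when $p$ is odd. Extend $e'$ to a basis of $H^{b_{a-1}}(\mathfrak{F}')$. The monodromy permutes the basis tensors and fixes $e'^{\,\otimes p}$, so the line $\mathbb{F}_p\,e'^{\,\otimes p}$ is a trivial direct summand of $\mathcal{H}^{j_0}$, with complement spanned by the other basis tensors. The class $\alpha\cup e'^{\,\otimes p}$ is the element $\alpha$ of the summand $H^b(\mathfrak{B};\mathbb{F}_p)$ of $H^b(\mathfrak{B};\mathcal{H}^{j_0})$,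 which is nonzero by Lemma~\ref{lem:onelevel}.
\end{proof}

\begin{proof}[Proof of \eqref{eq:nonzero} and of Proposition~\ref{prop:equi}]
Apply Lemma~\ref{lem:corner} to $\mathfrak{F}_a\to\mathfrak{E}_a\to P$ with $i_0=m$, $j_0=b_a$. As $P$ is simply connected, the local systems are trivial, and the class in \eqref{eq:nonzero} corresponds to $\pm(h|_P)^{n-k}\otimes e(T_a)\in H^m(P)\otimes H^{b_a}(\mathfrak{F}_a)$. Both factors are nonzero.
\end{proof}

\section{Repeated equipartitions become thin}\label{sec:thin}

Proposition~\ref{prop:equi} gives no control over the cuts except that the volumes are equal and that the normals at level $i$ lie in $F_i$. We show that this forces thinness if the $F_i$ vary enough. Choose a sequence $F_1,F_2,\dots$ that is dense in the Grassmannian $G_r(\mathbb{C}^{n+1})$ of complex $r$-dimensional subspaces. Since $1\le r\le n$, the Grassmannian has no isolated points, so every nonempty open set contains infinitely many terms, and every point is the limit of a subsequence.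

\begin{lemma}\label{lem:transverse}
For every real subspace $V\subset\mathbb{C}^{n+1}$ of dimension $2r=m+2$ there is $F_*\in G_r(\mathbb{C}^{n+1})$ with $V\cap F_*^\perp=0$. For such $F_*$, no nonzero vector of $F_*$ is orthogonal to $V$.
\end{lemma}

\begin{proof}
The complement $F_*^\perp$ ranges over $G_k(\mathbb{C}^{n+1})$, of real dimension $2k(n+1-k)=2kr$. The pairs $(y,G)$ with $y$ a unit vector of $V$ and $y\in G\in G_k(\mathbb{C}^{n+1})$ form a bundle over $S^{2r-1}$ with fiber $G_{k-1}(\mathbb{C}^n)$, a manifold of dimension $(2r-1)+2(k-1)r=2kr-1$. The smooth map $(y,G)\mapsto G$ to a manifold of larger dimension is not onto, which gives $F_*$. The orthogonal projection $V\to F_*$ is injective, hence onto, both spaces having real dimension $2r$. If $y_0\in V$ projects to $v\in F_*\setminus\{0\}$, then $\langle y_0,v\rangle=|v|^2\ne0$.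
\end{proof}

So every hyperplane with normal in $F_*$ really cuts $V$. For a subspace $L$ of dimension $m+1$ the projection to $F_*$ is never onto, and some normal in $F_*$ is orthogonal to $L$. This is why the pieces become thin near subspaces of dimension $m+1$, the dimension required in Proposition~\ref{prop:thinmass}, and need not become thinner.

\begin{lemma}\label{lem:semi}
Let $C_l\ne0$ and $C$ be closed convex cones such that all limit points of sequences $y_l\in C_l\cap\Sigma$ lie in $C$. If $\tau(C_l)\ge\eta>0$ for infinitely many $l$, then $C\ne0$ and $\tau(C)\ge\eta$.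
\end{lemma}

\begin{proof}
Let $\dim L=m+1$. For infinitely many $l$ there is $y_l\in C_l\cap\Sigma$ with $\operatorname{dist}(y_l,L)\ge\eta$. A limit point $y$ lies in $C\cap\Sigma$ and has $\operatorname{dist}(y,L)\ge\eta$.
\end{proof}

\begin{proposition}\label{prop:thin}
For each $a\ge1$ let a configuration built from $F_1,\dots,F_a$ and some $F_0$ be given, with cones $C_w^{(a)}$ and with $\phi_w=p^{-a}$ for all leaves $w$. Then $\max_{|w|=a}\tau(C_w^{(a)})\to0$ as $a\to\infty$.
\end{proposition}

\begin{proof}
Suppose that for some $\eta>0$ and all $a$ in an infinite set some leaf has $\tau>\eta$. The configurations for different $a$ are unrelated, so we first extract one infinite tree of cones, and in it an infinite thick branch.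

\emph{The limit tree.} Let $\mathbb{B}$ be the closed unit ball of $\mathbb{R}^N$. By the Blaschke selection theorem, compact convex subsets of $\mathbb{B}$ form a compact space in the Hausdorff metric, and volume is continuous on it. By a diagonal argument we pass to a subsequence of the $a$ such that $C_w^{(a)}\cap\mathbb{B}$ converges to some $K_w$ for every finite word $w$. If $y\in K_w$, $t\ge0$ and $|ty|\le1$, then $ty\in K_w$: if $y_a\to y$ with $y_a\in C_w^{(a)}\cap\mathbb{B}$, then $ty_a/\max(1,|ty_a|)\to ty$. So $K_w=C_w\cap\mathbb{B}$ for the closed convex cone $C_w$ generated by $K_w$, and $C_{wj}\subset C_w$. For $a\ge|w|$ the cone $C_w^{(a)}$ is the union of $p^{a-|w|}$ leaf cones that overlap in null sets, so $\operatorname{vol}(C_w^{(a)}\cap\mathbb{B})=\frac12p^{-|w|}\operatorname{vol}(\mathbb{B})$, and the same holds for $C_w$. For $i\ne j$ the cones $C_{wj}^{(a)}$, $C_{wi}^{(a)}$ are separated by a hyperplane with unit normal in $F_{|w|+1}$; a limit point of these normals is a unit vector of $F_{|w|+1}$ that separates $C_{wj}$ from $C_{wi}$.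

\emph{The thick branch.} Fix a level $i$. For each $a\ge i$ in the subsequence, the ancestor at level $i$ of a thick leaf has $\tau>\eta$. There are finitely many words of length $i$, so one of them has $\tau(C_w^{(a)})>\eta$ for infinitely many $a$, and $\tau(C_w)\ge\eta$ by Lemma~\ref{lem:semi}. The words with $\tau(C_w)\ge\eta$ thus form an infinite subtree in which every vertex has at most $p$ children, and by K\"onig's lemma it contains an infinite branch $C_0\supset C_1\supset\cdots$. For each $i\ge1$ choose a sibling $C_i'\subset C_{i-1}$ of $C_i$ and a unit vector $v_i\in F_i$ with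
\[
\langle\cdot,v_i\rangle\ge0\text{ on }C_i,\qquad\langle\cdot,v_i\rangle\le0\text{ on }C_i',\qquad\operatorname{vol}(C_i'\cap\mathbb{B})=\tfrac1p\operatorname{vol}(C_{i-1}\cap\mathbb{B})>0 .
\]
Let $C_\infty=\bigcap_iC_i$. By Lemma~\ref{lem:semi}, $\tau(C_\infty)\ge\eta>0$, so $C_\infty$ spans a space of dimension at least $m+2$.

\emph{A cut that is transverse to $C_\infty$.} Choose $V\subset\operatorname{span}C_\infty$ of dimension $m+2$, then $F_*$ as in Lemma~\ref{lem:transverse}, then a subsequence of indices $i$ along which $F_i\to F_*$ and $v_i\to v_*$. Then $v_*$ is a unit vector of $F_*$, so $\langle\cdot,v_*\rangle$ does not vanish identically on $\operatorname{span}C_\infty$. It is nonnegative on $C_\infty$, because $C_\infty\subset C_i$ for all $i$. So there are $y_+\in C_\infty\cap\Sigma$ and $\beta>0$ with $\beta_i:=\langle y_+,v_i\rangle\ge\beta$ for large $i$ in the subsequence.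

\emph{The contradiction.} The discarded sibling lies on the negative side of $v_i^\perp$, while $C_{i-1}$ is close to $C_\infty$, which lies almost on the positive side. So the sibling is squeezed into a thin slab, and many disjoint copies of it fit into $C_{i-1}$. Let $A_i=C_i'\cap\mathbb{B}$ and $\Delta_i=\max_{y\in A_i}(-\langle y,v_i\rangle)\ge0$, attained at $y_i$. Limit points $y$ of the $y_i\in C_{i-1}\cap\mathbb{B}$ lie in $C_\infty$, where $-\langle y,v_*\rangle\le0$; hence $\Delta_i\to0$ along the subsequence. Fix an integer $Q>2^Np$. For $t\in\{\frac1{2Q},\frac2{2Q},\dots,\frac Q{2Q}\}$ the set $(1-t)A_i+ty_+$ lies in $C_{i-1}\cap\mathbb{B}$ by convexity, has volume at least $2^{-N}\operatorname{vol}(A_i)$, and on it $\langle\cdot,v_i\rangle$ takes values in $[t\beta_i-\Delta_i,t\beta_i]$. When $\Delta_i<\beta/(2Q)$ these $Q$ intervals are disjoint, and so are the sets. Then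
\[
\operatorname{vol}(C_{i-1}\cap\mathbb{B})\ge Q\,2^{-N}\operatorname{vol}(A_i)=Q\,2^{-N}p^{-1}\operatorname{vol}(C_{i-1}\cap\mathbb{B}),
\]
which contradicts $Q>2^Np$.
\end{proof}

\section{Proof of Theorem~\ref{thm:D}}\label{sec:proofD}

Let $0<\varepsilon'<\varepsilon''<\varepsilon<\pi/2$ and $\kappa>0$. Take $R$ and $\eta$ from Proposition~\ref{prop:thinmass} for $\varepsilon',\varepsilon'',\kappa$; they do not depend on the number of cuts. For each $a$ apply Proposition~\ref{prop:equi} with this $R$, with $\delta=\varepsilon-\varepsilon''$, with any $F_0$ and with $F_1,\dots,F_a$ from Section~\ref{sec:thin}. By Proposition~\ref{prop:thin} there is $a$ such that all leaf cones, which are solid, have $\tau(C_w)\le\eta$. Since $c_R(C_w)\in U_\delta(\tilde X)$, we have $B(c_R(C_w),\varepsilon'')\subset U_\varepsilon(\tilde X)$, and therefore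
\[
\frac{\sigma(U_\varepsilon(\tilde X)\cap C_\emptyset)}{\sigma(\Sigma\cap C_\emptyset)}=\sum_{w\in\Lambda}p^{-a}\mu_{C_w}(U_\varepsilon(\tilde X))\ge f(\varepsilon')-\kappa .
\]
The set $U_\varepsilon(\tilde X)$ is invariant under $-1\in S^1$, which exchanges the hemisphere $\Sigma\cap C_\emptyset$ with the opposite one. So the left side equals $\sigma(U_\varepsilon(\tilde X))/\sigma(\Sigma)=\operatorname{Vol}U_\varepsilon(X)/\operatorname{Vol}(\mathbb{C}P^n)$. Let $\kappa\to0$ and $\varepsilon'\to\varepsilon$. This proves Theorem~\ref{thm:D}, and with it Theorems~\ref{thm:A} and~\ref{thm:B}. \qed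

\section{Sharpness: proof of Theorem~\ref{thm:C}}\label{sec:sharp}

Let $d\ne0$. The lower bound is Theorem~\ref{thm:A}. For the upper bound we press a hypersurface of degree $|d|$ onto a hyperplane of $\mathbb{C}P^{k+1}\subset\mathbb{C}P^n$, which exists since $k<n$. For $\delta>0$ let
\[
M_\delta=\{z_0^{|d|}+\delta(z_1^{|d|}+\dots+z_{k+1}^{|d|})=0\}\subset\mathbb{C}P^{k+1}.
\]
The gradient of the equation is $|d|\,(z_0^{|d|-1},\delta z_1^{|d|-1},\dots,\delta z_{k+1}^{|d|-1})$, which does not vanish on $\mathbb{C}^{k+2}\setminus\{0\}$. So $M_\delta$ is a smooth complex hypersurface of degree $|d|$, and with the complex orientation, or the opposite one if $d<0$, it represents $d\,[\mathbb{C}P^k]$. On $M_\delta$ we have $|z_0|^{|d|}\le\delta(k+1)|z|^{|d|}$. The distance from $[z]$ to $\mathbb{C}P^k=\{z_0=0\}\subset\mathbb{C}P^{k+1}$ is $\arcsin(|z_0|/|z|)$, so for small $\delta$ it is at most $\rho_\delta=\arcsin\bigl((\delta(k+1))^{1/|d|}\bigr)$ on $M_\delta$. Hence $U_\varepsilon(M_\delta)\subset U_{\varepsilon+\rho_\delta}(\mathbb{C}P^k)$, and $f(\varepsilon+\rho_\delta)\to f(\varepsilon)$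 as $\delta\to0$.

Let $d=0$. A nonempty $M$ contains a point, so $\operatorname{Vol}U_\varepsilon(M)\ge\operatorname{Vol}U_\varepsilon(\mathrm{pt})=\sin^{2n}\varepsilon\,\operatorname{Vol}(\mathbb{C}P^n)$. A small round $2k$-sphere in a coordinate chart about a point bounds a $(2k+1)$-ball and is homologous to zero. If it lies within distance $\rho$ of the point, its $\varepsilon$-neighborhood lies in a ball of radius $\varepsilon+\rho$, whose volume tends to $\operatorname{Vol}U_\varepsilon(\mathrm{pt})$ as $\rho\to0$. Finally, take $\mathrm{pt}\in\mathbb{C}P^k$, so that $U_\varepsilon(\mathrm{pt})\subset U_\varepsilon(\mathbb{C}P^k)$. Since $k\ge1$, the subspace $\mathbb{C}P^k$ contains points at distance $\pi/2>\varepsilon$ from $\mathrm{pt}$. So the open set $U_\varepsilon(\mathbb{C}P^k)\setminus\overline{U_\varepsilon(\mathrm{pt})}$ is nonempty and has positive volume, and the inequality is strict. \qed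

\begin{thebibliography}{1}
\bibitem{metric} \emph{Metric invariants of K\"ahler manifolds}, \texttt{https://www.ihes.fr/\textasciitilde gromov/wp-content/uploads/2018/08/metric\_invariant.pdf}
\end{thebibliography}
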